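# Compact boundaries in metrizable groups: locally compact or zero-dimensional

## 1. A guess with two alternatives, and some tests

Suppose that in a topological group the open sets with compact boundary form a base. Two kinds of groups have this property for a trivial reason. If the group is locally compact, the open sets with compact closure form a base, and their boundaries are compact. If the group has a base of clopen sets, the boundaries are empty. The first guess is that a metrizable group has no third way to do it: if it is not locally compact, the property forces a clopen base.

All spaces are Tychonoff and all groups are Hausdorff topological groups with identity $e$. For an open set $U$ write $\partial U=\overline U\setminus U$.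

**Definition.** A *bc-set* is an open set $U$ with $\partial U$ compact (possibly empty). A *$bc$-base* of a space is a base consisting of bc-sets. A non-empty space $X$ is *zero-dimensional*, written $\operatorname{ind}X=0$, if it has a base of clopen sets.

The question, taken from "Topological groups with a $bc$-base", is: *is every metrizable non-locally compact topological group with a $bc$-base zero-dimensional?* We test the guess "yes".

**Test 1: $\mathbb R$.** Bounded open intervals have two-point boundaries, so $\mathbb R$ has a $bc$-base. It is connected, so it is not zero-dimensional. Thus non-local compactness cannot be dropped.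

**Test 2: countable metrizable groups.** Let $d$ be a compatible metric on such a group. For each $x$ only countably many numbers occur as $d(x,y)$. If $r>0$ is not one of them, then $\{y:d(x,y)<r\}=\{y:d(x,y)\le r\}$ is clopen. So these groups are zero-dimensional, as the guess says.

**Test 3: infinite-dimensional normed spaces.** Such a space is not locally compact and, being connected, not zero-dimensional, so the guess predicts that it has no $bc$-base. Indeed, let $U\ni 0$ be a bounded open set with compact boundary. Each ray $\{tv:t\ge0\}$, $\|v\|=1$, is connected and meets both $U$ and its complement. So it meets $\partial U$, at a point different from $0$. Hence $x\mapsto x/\|x\|$ maps the compact set $\partial U$ onto the unit sphere, and the unit sphere is compact. Then so is the closed unit ball, and the space has finite dimension, a contradiction.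

**Test 4: $\mathbb R\times\mathbb Q$.** Again this is neither locally compact nor zero-dimensional. Let $U$ be a bc-set with $(0,0)\in U\subset(-1,1)\times\mathbb Q$. There is $\varepsilon>0$ with $\{0\}\times(\mathbb Q\cap(-\varepsilon,\varepsilon))\subset U$. For each rational $q\in(-\varepsilon,\varepsilon)$ the line $\mathbb R\times\{q\}$ is connected and meets $U$ and its complement, so it meets $\partial U$. Hence the projection of $\partial U$ to $\mathbb Q$ is a compact set containing $\mathbb Q\cap(-\varepsilon,\varepsilon)$. But a compact subset of $\mathbb Q$ is closed in $\mathbb R$, so it would contain irrational numbers. There is no $bc$-base.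

**Test 5: a space that is not given as a group.** Let $X=\mathbb R^2\setminus\mathbb Q^2$. Take a rectangle $R=(a,b)\times(c,d)$ with $a,b,c,d$ irrational. Every point of its perimeter has an irrational coordinate, so the perimeter lies in $X$, and it is the boundary of $R\cap X$ in $X$. It is compact, so $X$ has a $bc$-base. No point of $X$ has a compact neighborhood: a compact subset of $X$ is closed in $\mathbb R^2$, and if it contained a neighborhood of a point in $X$, it would contain a disk, hence rational points. Still, $X$ is not zero-dimensional: each point $(s,t)\in X$ lies on a full line contained in $X$ (the line $\{s\}\times\mathbb R$ if $s$ is irrational, the line $\mathbb R\times\{t\}$ if $t$ is), so each clopen set around it is unbounded. So for spaces the guess is false, even for nowhere locally compact $G_\delta$-subsets of the plane. A proof must use translations.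

**Theorem 1.** If $G$ is a metrizable, non-locally compact topological group with a $bc$-base, then $\operatorname{ind}G=0$.

So a metrizable group has a $bc$-base if and only if it is locally compact or zero-dimensional. We also prove a stronger version.

**Definition.** A compact subgroup $K$ of $G$ has *countable character* if there is a countable family of open sets containing $K$ such that every open set containing $K$ contains a member of the family (a *base at $K$*). A group is *feathered* if it contains a compact subgroup of countable character.

A metrizable group is feathered, with $K=\{e\}$. The group $\mathbb Z^\omega\times\{0,1\}^{\omega_1}$ is feathered, with $K=\{0\}\times\{0,1\}^{\omega_1}$: if $(P_n)$ is a countable base at $0$ in $\mathbb Z^\omega$, then the sets $P_n\times\{0,1\}^{\omega_1}$ form a base at $K$, by the tube lemma. It is not metrizable, since it is not first countable.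

**Theorem 2.** If $G$ is a feathered, non-locally compact topological group with a $bc$-base, then $\operatorname{ind}G=0$.

Three facts about a non-locally compact group $G$ with a $bc$-base may be quoted: $\operatorname{ind}G\le1$; every non-empty compact subspace of $G$ is zero-dimensional; if $G$ is $\sigma$-compact, then $\operatorname{ind}G=0$. The proof of Theorem 1 uses none of them. Theorem 2 uses the second one.

## 2. Calculus of bc-sets

Write $\chi_A$ for the characteristic function of $A$. A point $p$ is a *cluster point* of a sequence if every neighborhood of $p$ contains terms with arbitrarily large indices; in a metrizable space this means that a subsequence converges to $p$. We shall use the following facts.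

**Fact 1.** Left and right translates and inverses of bc-sets are bc-sets, because these maps are homeomorphisms. Moreover $\partial(gU)=g\,\partial U$ and $\chi_{gU}(x)=\chi_U(g^{-1}x)$.

**Fact 2.** If $U,U'$ are bc-sets, then so are $U\cup U'$, $U\cap U'$ and $U\setminus\overline{U'}$. Boundaries of open sets are closed, so it suffices that each boundary lies in the compact set $\partial U\cup\partial U'$. For union and intersection this is standard. Let $x\in\partial(U\setminus\overline{U'})$. The closure of $U\setminus\overline{U'}$ lies in $\overline U$ and misses the open set $U'$, so $x\in\overline U\setminus U'$. If $x\notin U$, then $x\in\partial U$. If $x\in U$, then $x\in\overline{U'}$, since $x\notin U\setminus\overline{U'}$, and so $x\in\partial U'$.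

**Fact 3 (interpolation).** If the space has a $bc$-base, $C$ is compact, $Y$ is open and $C\subset Y$, then there is a bc-set $M$ with $C\subset M\subset\overline M\subset Y$. By regularity, cover $C$ by finitely many members of the base whose closures lie in $Y$, and take the union.

**Fact 4.** Let $H$ be an open subgroup of $G$; then $H$ is clopen. If $U$ is a bc-set of $G$, the boundary of $U\cap H$ is a closed subset of $\partial U$, so $H$ has a $bc$-base if $G$ has one. If $G$ is not locally compact, neither is $H$. If $\operatorname{ind}H=0$, then $e$ has a base of neighborhoods that are clopen in $H$, hence in $G$, and by homogeneity $\operatorname{ind}G=0$.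

**Fact 5.** If $U$ is open and $x\notin\partial U$, then $\chi_U$ is constant near $x$, since $x$ lies in one of the open sets $U$, $G\setminus\overline U$. Consequently, if $y_0\notin g_0\,\partial U$, the function $(g,y)\mapsto\chi_U(g^{-1}y)$ is constant on a neighborhood of $(g_0,y_0)$, because $(g,y)\mapsto g^{-1}y$ is continuous.

**Fact 6.** If $P$ is a symmetric neighborhood of $e$, then $\overline A\subset AP$ for every $A\subset G$: if $x\in\overline A$, then $xp=a\in A$ for some $p\in P$, so $x=ap^{-1}\in AP$.

If $\operatorname{ind}G\ne0$, then not only $e$ lacks small clopen neighborhoods. There is one size below which no non-empty clopen set exists anywhere.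

**Lemma 1.** Let $G$ be a group with a $bc$-base and $\operatorname{ind}G\neq0$. Then there is a bc-set $V\ni e$ such that no non-empty clopen subset of $G$ is contained in a left translate $xV$, $x\in G$.

*Proof.* By homogeneity there is an open $W\ni e$ that contains no clopen set containing $e$. Choose a bc-set $V\ni e$ with $V^{-1}V\subset W$. If $A\subset xV$ is clopen and $a\in A$, then $a^{-1}A$ is clopen, contains $e$, and lies in $(xV)^{-1}xV=V^{-1}V\subset W$, a contradiction. $\square$

## 3. Limits of runaway translates

Here is a natural way to use translations. Take a small bc-set $U\ni e$ with boundary $B$. Choose a sequence $(g_n)$ near $e$ without cluster points, so that the compact sets $g_nB$ run away from every point. In the limit the set $g_nU$ should have no boundary at all. The next lemma makes the first part precise.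

**Lemma 2.** Let $G$ be a metrizable group.

(i) If $(g_n)$ has no cluster point and $C\subset G$ is compact, then each $x\in G$ has an open neighborhood $M'$ for which there is $n_0$ with $M'\cap g_nC=\emptyset$ for all $n\ge n_0$. The set $M'$ can be taken inside any given neighborhood of $x$.

(ii) If $G$ is not locally compact, every open $O\ni e$ contains a sequence of distinct points with no cluster point in $G$.

*Proof.* (i) Otherwise, running through a decreasing countable base at $x$, we find $n_1<n_2<\cdots$, points $y_k\to x$ and $c_k\in C$ with $y_k=g_{n_k}c_k$. Passing to a subsequence, $c_k\to c\in C$. Then $g_{n_k}=y_kc_k^{-1}\to xc^{-1}$, a cluster point.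

(ii) As $G$ is homogeneous and not locally compact, $\overline O$ is not compact. So there is a sequence $(y_n)$ in $\overline O$ without cluster points. Let $d$ be a compatible metric and choose $g_n\in O$ with $d(g_n,y_n)<1/n$. A limit of a subsequence of $(g_n)$ would be a limit of the corresponding subsequence of $(y_n)$, so $(g_n)$ has no cluster point. Hence each value is taken only finitely often, and some subsequence consists of distinct points. $\square$

**A case where the limit works.** Let $G$ be metrizable, not locally compact, with a $bc$-base, and suppose also that $G$ is locally connected. Let $U\ni e$ be a bc-set, $B=\partial U$, and let $(g_n)$ be a sequence in $U^{-1}$ without cluster points. Fix a free ultrafilter $p$ on $\mathbb N$ and let $L$ be the set of $x$ with $\{n:x\in g_nU\}\in p$. By Lemma 2(i) each $x$ has a connected neighborhood $M'$ missing $g_nB$ for all large $n$. For these $n$ the set $M'$ lies inside $g_nU$ or misses it. So $M'\subset L$ or $M'\cap L=\emptyset$, and $L$ is clopen. Since $g_n^{-1}\in U$, we have $e\in g_nU$ for all $n$, so $e\in L$; and $L\subset\bigcup g_nU\subset U^{-1}U$. As $U$ can be arbitrarily small, $\operatorname{ind}G=0$. A locally connected zero-dimensional group is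 discrete, hence locally compact. So no such $G$ exists, in agreement with Test 3.

**Where this stops.** Without connected neighborhoods we know only that the functions $\chi_{g_nU}$ are eventually continuous on a common neighborhood of each point. Pointwise limits of such functions need not exist and need not be continuous. Take $G=\mathbb Z^\omega$, written additively, $g_n=(n,0,0,\dots)$ for $n\ge1$, and
$$U=\{y: y(0)\ge0\}\cup\bigcup_{n\ge1}\{y:y(0)=-n,\ y(n)=0\}.$$
This set is clopen, as membership depends on two coordinates, the second one determined by the first. The sequence $(g_n)$ has no cluster point, and $-g_n\in U$. For $x$ with $x(0)=0$ we have $x\in g_n+U$ if and only if $x(n)=0$. So at a point whose coordinates alternate between $0$ and $1$ from index $1$ on there is no limit. At $0$ the limit is $1$, while at the points $(0,\dots,0,1,1,1,\dots)$, with $k$ zeros, it is $0$; these points converge to $0$ as $k\to\infty$. Hence the limit, where it exists, is discontinuous.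

There are two repairs, for two kinds of groups. Recall that a subset is *nowhere dense* if its closure has empty interior and *meager* if it is a countable union of nowhere dense sets; a space is *Baire* if countable intersections of dense open sets are dense. Open subspaces of Baire spaces are Baire, and a non-empty Baire space is not a countable union of closed sets with empty interior. The group $\mathbb Q$ is meager in itself; $\mathbb Z^\omega$ is completely metrizable and therefore Baire.

## 4. Gluing translates in a meager group

Instead of taking a limit, we assign to each region of $G$ one translate. We build open sets $G=O_0\supset O_1\supset\cdots$ that shrink to nothing and use $g_nU$ on the shell $O_{n-1}\setminus O_n$. For the result to be clopen, the boundary $g_nB$ must avoid its shell, so we ask that $g_nB\subset O_n$. Also, consecutive translates must agree on the seam $\partial O_n$.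

**Lemma 3.** Let $G$ be a metrizable group with a $bc$-base which is meager in itself. Then $\operatorname{ind}G=0$.

*Proof.* Let $W$ be an open neighborhood of $e$. By homogeneity it suffices to find a clopen $A$ with $e\in A\subset W$.

**Step 1: the data.** This step fixes the set to be translated and the range of translations. Let $G=\bigcup_{n\ge1}F_n$ with $F_n$ closed and nowhere dense, and let $d$ be a compatible metric. Choose an open $W'\ni e$ with $W'W'\subset W$ and a bc-set $U$ with $e\in U\subset W'$. Let $B=\partial U$. If $B=\emptyset$, take $A=U$. So let $B\ne\emptyset$. Put $T_0=W'\cap U^{-1}$, which is open and contains $e$, and $O_0=G$.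

**Step 2: the construction.** This step produces the translations $g_n$, open sets $T_n$ that restrict all later translations, and the sets $O_n$. We construct, for $n\ge1$, points $g_n$, open sets $T_n$ and bc-sets $O_n$ with $D_n=\partial O_n$, such that
$$g_n\in T_{n-1}\setminus F_n,\qquad g_n\in T_n,\qquad \overline{T_n}\subset T_{n-1}\setminus F_n; \tag{1}$$
$$\overline{O_n}\subset O_{n-1},\ \text{ and each point of }\overline{O_n}\text{ has distance}\le 1/n\text{ from } g_nB; \tag{2}$$
$$gB\subset O_n\quad\text{for all } g\in T_n; \tag{3}$$
$$\chi_{gU}(x)=\chi_{g_nU}(x)\quad\text{for all }x\in D_n,\ g\in T_n. \tag{4}$$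

Suppose that everything up to $n-1$ is done. As $F_n$ is nowhere dense, there is $g_n\in T_{n-1}\setminus F_n$. By (3) for $n-1$ (trivially if $n=1$), $g_nB\subset O_{n-1}$. Cover the compact set $g_nB$ by finitely many bc-sets of diameter less than $1/n$ that meet $g_nB$ and have closures in $O_{n-1}$; let $O_n$ be their union. Then $O_n$ is a bc-set and (2) holds, because a point in the closure of one of these sets has distance at most $1/n$ from a point of $g_nB$ in that set. Moreover $D_n$ is compact and disjoint from $O_n\supset g_nB$.

It remains to find $T_n$. The set $\{(g,b):gb\in O_n\}$ is open and contains $\{g_n\}\times B$; by compactness of $B$, $gB\subset O_n$ for all $g$ near $g_n$. Next, if $x\in D_n$, then $x\notin g_nB$, so by Fact 5 there are neighborhoods $P_x$ of $g_n$ and $Q_x$ of $x$ such that $\chi_U(g^{-1}y)$ is constant for $(g,y)\in P_x\times Q_x$. Finitely many $Q_x$ cover $D_n$. For $g$ in the intersection of the corresponding sets $P_x$ we get $\chi_U(g^{-1}y)=\chi_U(g_n^{-1}y)$ for all $y\in D_n$, which is (4). So a sufficiently small open $T_n\ni g_n$ satisfies (1), (3) and (4).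

**Step 3: the translations run away.** Here meagerness is used. By (1), $\bigcap_n\overline{T_n}\subset G\setminus\bigcup_nF_n=\emptyset$. As $g_m\in T_m\subset T_n$ for $m\ge n$, every cluster point of $(g_n)$ would lie in all $\overline{T_n}$. So $(g_n)$ has no cluster point.

**Step 4: the shells cover $G$.** We show that $\bigcap_n\overline{O_n}=\emptyset$. If $x$ is in the intersection, then by (2) and compactness of $g_nB$ there are $b_n\in B$ with $d(x,g_nb_n)\le1/n$. For some subsequence $b_{n_k}\to b\in B$, so $g_{n_k}=(g_{n_k}b_{n_k})b_{n_k}^{-1}\to xb^{-1}$, contradicting Step 3. Since $O_0=G$ and the sets $O_n$ decrease, each $x\in G$ lies in $O_{n-1}\setminus O_n$ for exactly one $n=n(x)\ge1$.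

**Step 5: the glued set is clopen.** Let $A=\{x:x\in g_{n(x)}U\}$. We show that $\chi_A$ is constant near each $x$. Let $n=n(x)$.

Suppose first that $x\notin\overline{O_n}$. On the neighborhood $O_{n-1}\setminus\overline{O_n}$ of $x$ the set $A$ coincides with $g_nU$. As $g_nB\subset O_n$, we have $x\notin g_nB$. So $\chi_A$ is constant near $x$.

Suppose now that $x\in D_n$. Since $\overline{O_{n+1}}\subset O_n\not\ni x$, the set $O_{n-1}\setminus\overline{O_{n+1}}$ is a neighborhood of $x$. On it $A$ coincides with $g_nU$ off $O_n$ and with $g_{n+1}U$ on $O_n$. Both $g_n$ and $g_{n+1}$ lie in $T_n$, so (3) gives $g_nB\cup g_{n+1}B\subset O_n$, and this set does not contain $x$. So $\chi_{g_nU}$ and $\chi_{g_{n+1}U}$ are both constant near $x$. They agree at $x$ by (4). So $\chi_A$ is constant near $x$.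

**Step 6: the glued set is a small neighborhood of $e$.** All $g_n$ lie in $T_0\subset U^{-1}$, so $g_n^{-1}\in U$, that is, $e\in g_nU$ for every $n$, and $e\in A$. Finally $A\subset\bigcup_ng_nU\subset W'W'\subset W$. $\square$

**Why this does not extend to Baire groups.** If some $g$ lies in all $T_n$, then (3) gives $gB\subset\bigcap_nO_n$, and $A$ is not defined on $gB$. The construction asks $T_n$ to be sufficiently small and gives no lower bound on its size. In a completely metrizable group, if the diameters of the $T_n$ in a complete metric tend to $0$, the nested closures have a common point. It lies in all $T_n$, because $\overline{T_{n+1}}\subset T_n$. A different argument is needed.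

## 5. Limits that exist and are continuous, in separable Baire groups

For a Baire group we return to the limit of $g_nU$. Put $O=U^{-1}$. Then $x\in g_nU$ if and only if $g_n\in xO$, so the limit at $x$ is a limit of $\chi_{xO}(g_n)$: fix the sequence and test it on many sets. We argue by contradiction. If $\operatorname{ind}G\ne0$, there are no small clopen sets, and this makes certain families of *relatively* clopen sets countable. A diagonal argument then makes all the limits exist. Category gives continuity on a dense open set for each test set, then at one point for all test sets simultaneously, and translation carries that point everywhere.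

**Lemma 4.** Let $G$ be a separable metrizable, non-locally compact group with a $bc$-base which is a Baire space. Then $\operatorname{ind}G=0$.

*Proof.* Suppose not, and let $V$ be as in Lemma 1.

**Step 1: nested neighborhoods and a runaway sequence.** This step leaves enough room for the products used later. Choose

* a symmetric open $V_0\ni e$ with $V_0^2\subset V$;
* a bc-set $Z$ with $e\in Z\subset V_0$;
* a symmetric open $V_1\ni e$ with $V_1^5\subset Z$;
* a bc-set $U$ with $e\in U\subset V_1$.

All powers $V_1^j$ with $j\le5$ lie in $Z\subset V_0\subset V$. Put $O=U^{-1}$; this is a bc-set contained in $V_1$. By Lemma 2(ii) there is a sequence $(g_n)$ of distinct points of $O$ without cluster points in $G$. These properties pass to subsequences.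

**Step 2: a countable family of bc-sets.** We need countably many sets that can separate compact sets from closed sets. Let $\{C_i\}$ be a countable base of $G$. For each pair $(i,j)$ for which there is a bc-set $M$ with $C_i\subset M\subset C_j$, choose one. The chosen sets form a base: if $x\in C_j$, there are a bc-set $M'$ with $x\in M'\subset C_j$ and an $i$ with $x\in C_i\subset M'$, so a set was chosen for $(i,j)$, and it contains $x$ and lies in $C_j$. Let $\mathcal M$ be the countable family of all finite unions of chosen sets, including $\emptyset$. As in Fact 3, if $C$ is compact, $Y$ is open and $C\subset Y$, then $C\subset M\subset\overline M\subset Y$ for some $M\in\mathcal M$.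

**Step 3: few relatively clopen sets.** This is where $\operatorname{ind}G\ne0$ helps. For $M\in\mathcal M$ let $F_M=\overline V\setminus M$, a closed set, and let $\mathrm{CO}(F_M)$ be the family of relatively clopen subsets of $F_M$. We claim that $\mathrm{CO}(F_M)$ is countable.

Suppose that $T\in\mathrm{CO}(F_M)$ misses $\partial M\cup\partial V$. Then $T\subset V\setminus\overline M$. This set is open in $G$ and contained in $F_M$, so $T$ is open in $G$. It is also closed in $G$, since $F_M$ is. As $T\subset V$, Lemma 1 gives $T=\emptyset$. Now let $T,T'\in\mathrm{CO}(F_M)$ have the same trace on the compact metrizable set $F_M\cap(\partial M\cup\partial V)$. Their symmetric difference belongs to $\mathrm{CO}(F_M)$ and misses $\partial M\cup\partial V$, so it is empty and $T=T'$. Thus $T$ is determined by a clopen subset of a compact metrizable space. Such a space has only countably many clopen subsets, each being a finite union of members of a countable base.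

There are now countably many pairs $(M,T)$ with $M\in\mathcal M$ and $T\in\mathrm{CO}(F_M)$. By a diagonal argument we pass to a subsequence of $(g_n)$ such that *for every such pair, $\chi_T(g_n)$ is eventually constant.* Define
$$\mathcal T=\{(T\cap V)\setminus\overline M: M\in\mathcal M,\ T\in\mathrm{CO}(F_M)\},$$
which is a countable family. Let $\mathcal D$ be the family of all bc-sets contained in $V$, and $\mathcal D_1$ the family of all bc-sets contained in $V_0$. If $D\in\mathcal D_1$ and $x\in V_0$, then $xD\subset V_0^2\subset V$, so $xD\in\mathcal D$.

**Step 4: along a runaway sequence, a bc-set looks like a member of a countable family.** This step compares uncountably many bc-sets with countably many. The claim has two parts.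

(a) Let $(z_n)$ be a sequence of distinct points without cluster points, and let $D\in\mathcal D$. Then there are $M\in\mathcal M$ and $n_0$ with $\partial D\subset M$ and $z_n\notin\overline M$ for $n\ge n_0$. For every $M\in\mathcal M$ with $\partial D\subset M$ we have $D\setminus M\in\mathrm{CO}(F_M)$ and $D\setminus\overline M\in\mathcal T$.

For the first part, only finitely many $z_n$ lie in the compact set $\partial D$, since infinitely many distinct ones would produce a cluster point. Let $n_0$ exceed their indices. The set $\{z_n:n\ge n_0\}$ is closed, because $(z_n)$ has no cluster point, and it misses $\partial D$. Step 2 gives $M$. For the second part, let $\partial D\subset M$. Then $D\setminus M=\overline D\setminus M$ is closed, and $D\setminus M=D\cap F_M$ is open in $F_M$. So $D\setminus M\in\mathrm{CO}(F_M)$. Finally $D\setminus\overline M=((D\setminus M)\cap V)\setminus\overline M\in\mathcal T$.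

**Step 5: all limits exist.** This step repairs the first failure seen in $\mathbb Z^\omega$.

(b) For every $D\in\mathcal D$ the limit $\mu(D)=\lim_n\chi_D(g_n)\in\{0,1\}$ exists.

Apply (a) with $z_n=g_n$. For $n\ge n_0$ we have $g_n\notin\overline M$, so $\chi_D(g_n)=\chi_{D\setminus M}(g_n)$. Since $D\setminus M\in\mathrm{CO}(F_M)$, this is eventually constant. Clearly, for $D,D'\in\mathcal D$, $D'\subset D$ implies $\mu(D')\le\mu(D)$, and if $D\cap D'=\emptyset$, then $\mu(D)$ and $\mu(D')$ are not both $1$.

**Step 6: for one test set, continuity on a dense open set.** Here the Baire property enters.

(c) For $D\in\mathcal D_1$ let $\Omega_D$ be the set of $x\in V_1$ such that $y\mapsto\mu(yD)$ is constant on a neighborhood of $x$. Then $\Omega_D$ is open and dense in $V_1$.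

Openness is clear. Let $x\in V_1$ and let $M_0\subset V_1$ be an open neighborhood of $x$. Apply Lemma 2(i) with $C=(\partial D)^{-1}$: there are an open $M'$ with $x\in M'\subset M_0$ and $n_0$ such that $M'\cap g_n(\partial D)^{-1}=\emptyset$ for $n\ge n_0$. This says that $y^{-1}g_n\notin\partial D$ for $y\in M'$ and $n\ge n_0$. So for $n\ge n_0$ the function
$$a_n(y)=\chi_{yD}(g_n)=\chi_D(y^{-1}g_n)$$
is continuous on $M'$. By (b), for each $y\in M'$ the sequence $a_n(y)$ is eventually constant, that is,
$$M'=\bigcup_{k\ge n_0}\{y\in M':a_n(y)=a_k(y)\text{ for all }n\ge k\}.$$
This is a countable union of relatively closed sets, and $M'$ is a Baire space. So one of them contains a non-empty open set. On that open set $\mu(yD)=a_k(y)$ is continuous in $y$ with values in $\{0,1\}$, hence locally constant. So the open set is contained in $\Omega_D$, and $\Omega_D\cap M_0\neq\emptyset$.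

**Step 7: one point that is good for all test sets.** The sets $\Omega_D$ depend on $D$, and there may be uncountably many $D$. We choose a point good for the countable family and show that it is good for every $D$. Since $V_1$ is a Baire space and $\mathcal T$ is countable, there is
$$x_0\in V_1\cap\bigcap\{\Omega_{D'}:D'\in\mathcal D_1\cap\mathcal T\}.$$

(d) For every $D\in\mathcal D_1$ the function $x\mapsto\mu(xD)$ is constant on a neighborhood of $x_0$.

Let $z_n=x_0^{-1}g_n$. These are distinct points, the sequence has no cluster point, and $\mu(x_0D)=\lim_n\chi_D(z_n)$.

*Case $\mu(x_0D)=1$.* Take $M$ and $n_0$ from (a) for $(z_n)$ and $D$. Put $D'=D\setminus\overline M$. It is a bc-set by Fact 2, so $D'\in\mathcal D_1\cap\mathcal T$. Eventually $z_n\in D$ and $z_n\notin\overline M$, so $\mu(x_0D')=1$. As $x_0\in\Omega_{D'}$, we have $\mu(xD')=1$ for $x$ near $x_0$. Since $D'\subset D$, $\mu(xD)=1$ for these $x$.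

*Case $\mu(x_0D)=0$.* We pass to a complement. Put $D^*=Z\setminus\overline D$, a bc-set by Fact 2; so $D^*\in\mathcal D_1$. We have $z_n\in V_1^2\subset Z$. Eventually $z_n\notin D$, and $z_n\notin\partial D$ as only finitely many $z_n$ lie in $\partial D$. So eventually $z_n\in D^*$, and $\mu(x_0D^*)=1$. By the first case $\mu(xD^*)=1$ for $x$ near $x_0$. As $xD\cap xD^*=\emptyset$, $\mu(xD)=0$ for these $x$.

**Step 8: translating the good point.** This step repairs the second failure seen in $\mathbb Z^\omega$.

(e) The function $x\mapsto\mu(xO)$ is defined and locally constant on $V_1^3$.

If $x\in V_1^3$, then $xO\subset V_1^4\subset V$, so $\mu(xO)$ is defined. Fix $x_1\in V_1^3$ and put $D=x_0^{-1}x_1O$. Then $D\subset V_1V_1^3V_1=V_1^5\subset Z\subset V_0$, so $D\in\mathcal D_1$. For all $x$ we have $xO=(xx_1^{-1}x_0)D$, and $xx_1^{-1}x_0\to x_0$ as $x\to x_1$. So (d) shows that $\mu(xO)$ is constant for $x$ near $x_1$.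

**Step 9: the forbidden clopen set.** This step uses the limit set to contradict the choice of $V$. Let $U'=\{x\in V_1^3:\mu(xO)=1\}$. By (e), $U'$ is clopen in the open set $V_1^3$; in particular it is open in $G$. If $x\in U'$, then $g_n\in xO=xU^{-1}$ for some $n$, so $x\in g_nU\subset V_1^2$. By Fact 6, $\overline{U'}\subset\overline{V_1^2}\subset V_1^3$, and therefore $U'$ is closed in $G$. Since $g_n\in O$ for all $n$, $\mu(O)=1$, so $e\in U'$. Thus $U'$ is a non-empty clopen subset of $G$ contained in $V_1^2\subset V$, contradicting Lemma 1. $\square$

## 6. The subgroup generated by small boundaries is open

Lemma 4 needs separability. We obtain it by passing to an open subgroup. On a first reading take $K=\{e\}$ in the lemma below; this is all that Theorem 1 needs. As an illustration let $G=\mathbb R\times\Delta$ with $\Delta$ an uncountable discrete group, $V=(-1,1)\times\{e\}$ and $U_n=(-\tfrac1{n+1},\tfrac1{n+1})\times\{e\}$ for $n\ge0$. The boundaries of the $U_n$ generate $\mathbb Q\times\{e\}$, whose closure $\mathbb R\times\{e\}$ is open and separable although $G$ is not separable.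

**Lemma 5.** Let $G$ have a $bc$-base and $\operatorname{ind}G\ne0$, let $V$ be as in Lemma 1, and let $K\subset V$ be a compact subgroup of countable character in $G$. Then there is a $\sigma$-compact subgroup $E\supset K$ such that $H=\overline E$ is open in $G$.

*Proof.* **Step 1: the subgroup.** We collect the boundaries of a base at $K$. By Fact 3 choose bc-sets $U_n$, $n\ge0$, with $K\subset U_n\subset V$, forming a base at $K$. Put $B_n=\partial U_n$ and let $E$ be the subgroup generated by $K\cup\bigcup_nB_n$. It is $\sigma$-compact, being the union of countably many finite products of the compact sets $K,B_n,B_n^{-1}$. Let $H=\overline E$.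

**Step 2: $S=U_mE$ is clopen for each $m$.** This step uses the fact that all boundaries $B_mh$, $h\in E$, lie in $H$, so that away from $H$ nothing stops a piece of $U_mh$ from being clopen. The set $S$ is open. Also $H\subset S$: if $x\in H$, the neighborhood $U_m^{-1}x$ of $x$ meets $E$, that is, $x\in U_mE$.

Suppose that $w\in\overline S\setminus S$. Then $w\notin H$. As $K\subset H$, the closed set $w^{-1}H$ is disjoint from $K$. By Fact 3, and because the $U_l$ form a base at $K$, there is $l$ with $\overline{U_l}\cap w^{-1}H=\emptyset$, that is, $w\overline{U_l}\cap H=\emptyset$. The neighborhood $wU_l$ of $w$ meets $S$, so there is $h\in E$ with $U_mh\cap wU_l\ne\emptyset$. Put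
$$A=U_mh\cap w\overline{U_l}.$$
Since $\partial(U_mh)=B_mh\subset H$ misses $w\overline{U_l}$, we have $A=\overline{U_mh}\cap w\overline{U_l}$, so $A$ is closed.

If $A\cap wB_l=\emptyset$, then $A=U_mh\cap wU_l$ is open. So $A$ is a non-empty clopen set contained in $wV$, contradicting Lemma 1. Hence $wb\in U_mh$ for some $b\in B_l\subset E$. Then $w\in U_mhb^{-1}\subset U_mE=S$, a contradiction. So $S$ is closed.

**Step 3: $U_0\subset U_mE$ for all $m$.** We show that the part of $U_0$ outside $S=U_mE$ is a small clopen set. Since $B_0\subset E\subset S$, we have $U_0\setminus S=\overline{U_0}\setminus S$. The left side is open and the right side is closed, so this set is clopen. It is contained in $V$, so it is empty by Lemma 1.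

**Step 4: $U_0\subset H$.** This makes $H$ open. Let $x\in U_0$. By Step 3, $U_m^{-1}x\cap E\ne\emptyset$, that is, $U_m^{-1}\cap Ex^{-1}\neq\emptyset$, for every $m$. The sets $U_m^{-1}$ form a base at $K^{-1}=K$. If the closed set $Hx^{-1}$ missed $K$, some $U_m^{-1}$ would miss it too, which is not so. Hence $K\cap Hx^{-1}\ne\emptyset$ and $x\in K^{-1}H=H$. So the subgroup $H$ contains the non-empty open set $U_0$ and is open. $\square$

## 7. Proof of Theorem 1

Suppose that $G$ is metrizable, not locally compact, has a $bc$-base, and $\operatorname{ind}G\neq0$.

**Step 1: pass to a separable group.** Take $V$ from Lemma 1. The subgroup $\{e\}\subset V$ is compact and of countable character, so Lemma 5 gives an open subgroup $H=\overline E$ with $E$ $\sigma$-compact. A $\sigma$-compact metrizable space is separable, so $H$ is separable metrizable. By Fact 4, $H$ has a $bc$-base, is not locally compact, and is not zero-dimensional.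

**Step 2: category dichotomy.** We show that one of the two lemmas applies. If $H$ is a Baire space, we have a contradiction with Lemma 4. If $H$ is not Baire, there are dense open sets $\Omega_n\subset H$ and a non-empty open $Y\subset H$ with $Y\cap\bigcap_n\Omega_n=\emptyset$. So $Y\subset\bigcup_n(H\setminus\Omega_n)$ is meager. The translates of $Y$ cover $H$, and $H$ is Lindelöf, so countably many translates cover $H$. Each is meager, so $H$ is meager in itself. Now Lemma 3 gives $\operatorname{ind}H=0$, a contradiction. $\blacksquare$

## 8. Feathered groups

We reduce Theorem 2 to Theorem 1 by dividing out a compact normal subgroup. A group $H$ is *$\omega$-narrow* if for each neighborhood $O$ of $e$ there is a countable $F\subset H$ with $H=FO$. For instance, Lindelöf groups are $\omega$-narrow, and uncountable discrete groups are not (take $O=\{e\}$). We use Guran's theorem: every $\omega$-narrow topological group is topologically isomorphic to a subgroup of a product of second countable groups. From the quoted facts we use that every non-empty compact subspace of a non-locally compact group with a $bc$-base is zero-dimensional.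

*Proof of Theorem 2.* Let $G$ be a non-locally compact group with a $bc$-base, and let $K$ be a compact subgroup with a decreasing base $\{O_n\}$ of open sets at $K$. Suppose that $\operatorname{ind}G\ne0$, and take $V$ from Lemma 1.

**Step 1: we may assume $K\subset V$.** Lemma 5 requires this. Choose symmetric open sets $V_n\ni e$ with $V_{n+1}^2\subset V_n\subset V$ for $n\ge0$. By Fact 6, $\overline{V_{n+1}}\subset V_{n+1}^2\subset V_n$. The set $\bigcap V_n$ is a subgroup, and
$$K'=K\cap\bigcap_nV_n=K\cap\bigcap_n\overline{V_n}$$
is a compact subgroup contained in $V$. The sets $O_n\cap V_m$ form a base at $K'$. Indeed, let $Y\supset K'$ be open. The compact sets $K\cap\overline{V_m}$ decrease and have intersection $K'\subset Y$, so $K\cap\overline{V_m}\subset Y$ for some $m$. Then $K\subset Y\cup(G\setminus\overline{V_m})$. So $O_n\subset Y\cup(G\setminus\overline{V_m})$ for some $n$, and $O_n\cap V_m\subset Y$. Thus $K'$ has countable character, and we replace $K$ by $K'$.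

**Step 2: an $\omega$-narrow open subgroup.** We need this for Guran's theorem. By Lemma 5 there is an open subgroup $H=\overline E\supset K$ with $E$ $\sigma$-compact. By Fact 4, $H$ has a $bc$-base, is not locally compact, and is not zero-dimensional. Let $O$ be a neighborhood of $e$ in $H$, and choose a symmetric open $O'\ni e$ with $O'O'\subset O$. As $E$ is Lindelöf, $E\subset FO'$ for some countable $F\subset E$. By Fact 6, $H=\overline E\subset EO'\subset FO'O'\subset FO$. So $H$ is $\omega$-narrow.

**Step 3: a compact normal subgroup $N$ with $H/N$ metrizable.** The compact subgroup $K$ need not be normal; we find a normal one inside it. Let now $\{O_n\}$ be a decreasing base of open sets at $K$ in $H$. Each $O_n$ is a neighborhood of $e$. By Guran's theorem it contains a neighborhood of $e$ determined by finitely many coordinates of a product of second countable groups. Hence there are a continuous homomorphism $\pi_n$ of $H$ into a second countable group and a neighborhood $Q_n$ of the identity of that group with $\pi_n^{-1}(Q_n)\subset O_n$. Let $\pi:H\to P$ be the diagonal product of the $\pi_n$, where $P$ is the product of the target groups. Then $P$ is second countable, and each $O_n$ contains $\pi^{-1}(Q)$ for some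 neighborhood $Q$ of $e_P$. Let $\{P_m\}$ be a base of open sets at $e_P$ with $\overline{P_{m+1}}\subset P_m$. Put
$$N=\ker\pi=\bigcap_m\pi^{-1}(P_m)=\bigcap_m\pi^{-1}(\overline{P_m}).$$
Then $N\subset\bigcap_nO_n=K$; the last equality holds because the compact set $K$ is closed, so each point outside $K$ is missed by some $O_n$. So $N$ is a closed subset of $K$, and $N$ is a compact normal subgroup.

The sets $O_n\cap\pi^{-1}(P_m)$ form a base at $N$. This is the argument of Step 1: let $Y\supset N$ be open. The compact sets $K\cap\pi^{-1}(\overline{P_m})$ decrease to $N$, so one of them lies in $Y$. Then $K\subset Y\cup(H\setminus\pi^{-1}(\overline{P_m}))$, so some $O_n$ lies in this open set, and $O_n\cap\pi^{-1}(P_m)\subset Y$.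

Let $q:H\to H/N$ be the quotient map. It is open, so the images of the sets $O_n\cap\pi^{-1}(P_m)$ are open. They form a base at the identity of $H/N$: if $Y$ is an open neighborhood of it, then $q^{-1}(Y)\supset N$ contains some $O_n\cap\pi^{-1}(P_m)$. So $H/N$ is first countable. It is Hausdorff since $N$ is closed, hence it is metrizable by the Birkhoff–Kakutani theorem. As $N$ is compact, $CN$ is closed for each closed $C\subset H$; so $q$ is a closed map with compact fibers, that is, a perfect map, and preimages of compact sets are compact. If $H/N$ had a compact neighborhood of the identity, its preimage would be a compact neighborhood of $e$ in $H$. So $H/N$ is not locally compact.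

**Step 4: $H/N$ has a $bc$-base.** This is the remaining hypothesis of Theorem 1. Let $Y$ be an open neighborhood of the identity of $H/N$. By Fact 3 take a bc-set $U$ of $H$ with $N\subset U\subset q^{-1}(Y)$. Put
$$U^*=H\setminus q^{-1}(q(H\setminus U))=\{x:xN\subset U\}.$$
As $q$ is closed, $U^*$ is open. Clearly $U^*N=U^*$, so also $\overline{U^*}N=\overline{U^*}$, because right translations by elements of $N$ are homeomorphisms that preserve $U^*$. Moreover $N\subset U^*\subset U$. Let $x\in\partial U^*$. Then $xN\subset\overline{U^*}\subset\overline U$, and $xN\not\subset U$ as $x\notin U^*$. So $xN$ meets $\partial U$. This proves $q(\partial U^*)\subset q(\partial U)$. The set $q(U^*)$ is open, contains the identity and lies in $Y$. As $q$ is closed and continuous, the closure of $q(U^*)$ is $q(\overline{U^*})$. Hence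
$$\partial q(U^*)=q(\overline{U^*})\setminus q(U^*)\subset q(\partial U^*)\subset q(\partial U),$$
and $\partial q(U^*)$ is a closed subset of a compact set. By homogeneity $H/N$ has a $bc$-base.

**Step 5: lifting dimension zero to $H$.** We combine clopen sets in $H/N$ with clopen sets in $N$. By Theorem 1, $\operatorname{ind}H/N=0$. By the quoted fact, the compact subspace $N$ of $G$ is zero-dimensional. Let $W$ be an open neighborhood of $e$ in $H$. Write $N=N_0\sqcup N_1$ with $N_0,N_1$ clopen in $N$ and $e\in N_0\subset W$. The sets $N_0,N_1$ are compact and disjoint, so there are disjoint open $W_0\supset N_0$ and $W_1\supset N_1$ with $W_0\subset W$. As $q$ is closed, $(H/N)\setminus q(H\setminus(W_0\cup W_1))$ is open. It contains the identity, because $N\subset W_0\cup W_1$. Choose a clopen $Y\subset H/N$ that contains the identity and is contained in this set. Then $q^{-1}(Y)\subset W_0\cup W_1$, so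
$$q^{-1}(Y)\cap W_0=q^{-1}(Y)\setminus W_1$$
is both open and closed. It contains $e$ and lies in $W$. By homogeneity $\operatorname{ind}H=0$, which contradicts Step 2. $\blacksquare$

**Corollary.** A connected metrizable (more generally, connected feathered) group with a $bc$-base is locally compact.

*Proof.* If it were not locally compact, it would be zero-dimensional by Theorem 2. A connected Hausdorff space with a clopen base has only one point. So the group would be trivial, hence locally compact, a contradiction. $\square$
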